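\title{Surreal derivations that agree on the largest ELT4 subfield}

\begin{abstract}
Conway's field $\mathbf{No}$ of surreal numbers contains a largest exponential subfield $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$ satisfying the axiom ELT4. We show that a surreal derivation is not determined by its restriction to this subfield: for every surreal derivation $\partial$ there is a proper class of surreal derivations that agree with $\partial$ on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$. They have the form $\partial+aD_\tau$, where $D_\tau$ differentiates with respect to a sequence $\tau$ of infinitely nested monomials. We determine the kernel of $D_\tau$ and the exact range of admissible coefficients $a$, and we show that a surreal derivation is determined by its values on the log-atomic numbers and on the monomials of such sequences.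
\end{abstract}

\section{The question}\label{sec:question}

Let $\mathbf{No}$ be Conway's field of surreal numbers and $\mathfrak{M}=\{\omega^x:x\in\mathbf{No}\}$ its multiplicative group of \emph{monomials}. Every $f\in\mathbf{No}$ has a unique normal form $f=\sum_{i<\alpha}r_i\mathfrak{m}_i$, where $\alpha$ is an ordinal, $r_i\in\mathbb{R}^*$, and $(\mathfrak{m}_i)_{i<\alpha}$ is a strictly decreasing sequence of monomials. This identifies $\mathbf{No}$ with the field $\mathbb{R}((\mathfrak{M}))_{\mathbf{On}}$ of generalized (Hahn-type) series with set-sized supports. The \emph{support} of $f$ is $\operatorname{supp}f=\{\mathfrak{m}_i:i<\alpha\}$ and the \emph{terms} of $f$ are the $r_i\mathfrak{m}_i$. Supports are \emph{reverse well-ordered}: every nonempty subset has a largest element. A family $(f_j)_{j\in J}$ is \emph{summable} if $\bigcup_j\operatorname{supp}f_j$ is reverse well-ordered and each monomial lies in the support of only finitely many $f_j$; its sum is then defined termwise. The number $f$ is \emph{purely infinite} if all its monomials are $>1$; in particular $0$ is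 purely infinite.

The field $\mathbf{No}$ carries Gonshor's exponential $\exp$, with inverse $\log$ on $\mathbf{No}^{>0}$. It restricts to an isomorphism from the additive group of purely infinite numbers onto $\mathfrak{M}$. So every monomial is $\mathfrak{m}=\exp(\gamma)$ with $\gamma=\log\mathfrak{m}$ purely infinite, and $\gamma$ is again a series.

\begin{definition}\label{def:derivation}
A \emph{surreal derivation} (in the sense of Berarducci and Mantova) is a map $\partial:\mathbf{No}\to\mathbf{No}$ such that:
\begin{itemize}
\item[(D1)] $\partial$ satisfies the Leibniz rule and is strongly additive: if $(f_j)$ is summable, then $(\partial f_j)$ is summable and $\partial\sum_jf_j=\sum_j\partial f_j$;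
\item[(D2)] $\partial(\exp f)=\exp(f)\,\partial f$ for all $f$;
\item[(D3)] $\ker\partial=\mathbb{R}$;
\item[(D4)] if $f>\mathbb{R}$, then $\partial f>0$.
\end{itemize}
\end{definition}

Axioms (D1) and (D2) are rules of computation, while (D3) and (D4) tie $\partial$ to the ordering. To see how much the rules of computation determine, note that $\partial(rg)=r\,\partial g$ for real $r$, by the Leibniz rule and $\partial r=0$, and hence
\begin{equation}\label{eq:term}
\partial(r\exp\gamma)=r\exp(\gamma)\,\partial\gamma\qquad(r\in\mathbb{R}^*,\ \gamma\text{ purely infinite}).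
\end{equation}
Strong additivity reduces $\partial f$ to the derivatives of the terms of $f$; formula \eqref{eq:term} reduces the derivative of a term $r\exp\gamma$ to $\partial\gamma$; and the process starts again with $\gamma$. The branches of this recursion are the paths of $f$.

\begin{definition}\label{def:path}
A \emph{path} of $f\in\mathbf{No}$ is a sequence $P=(P(n))_{n\in\mathbb{N}}$ of terms such that $P(0)$ is a term of $f$ and, for each $n$, if $P(n)=r_n\exp(\gamma_n)$ with $r_n\in\mathbb{R}^*$ and $\gamma_n$ purely infinite, then $P(n+1)$ is a term of $\gamma_n$. We write $\mathfrak{p}_n=\exp(\gamma_n)$ for the monomial of $P(n)$, and similarly $\mathfrak{q}_n$, $\mathfrak{r}_n$ for paths named $Q$, $R$. We put $P^{(d)}=(P(d),P(d+1),\dots)$ and $P'=P^{(1)}$.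
\end{definition}

The recursion gives no information at numbers for which it does not branch. A positive infinite number $\lambda$ is \emph{log-atomic} if the iterated logarithm $\log_n\lambda$ is an infinite monomial for every $n\in\mathbb{N}$. The class of log-atomic numbers is denoted by $\mathbb{L}$; it contains $\omega$ and is closed under $\log$. For $\lambda\in\mathbb{L}$ and $r\in\mathbb{R}^*$, the only path of $r\lambda$ is $(r\lambda,\log\lambda,\log_2\lambda,\dots)$. So a path that enters $\mathbb{R}^*\mathbb{L}$ stays there.

For example, the monomial $f=\exp(\omega^2+\omega)$ has the two paths $(f,\omega^2,2\log\omega,\log_2\omega,\dots)$ and $(f,\omega,\log\omega,\dots)$. Both enter $\mathbb{R}^*\mathbb{L}$, and correspondingly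
\[
\partial f=f\cdot\omega^2\cdot2\,\partial(\log\omega)+f\cdot\partial\omega
\]
is expressed through the values of $\partial$ on $\mathbb{L}$.

The axiom ELT4 of S.~Kuhlmann and M.~Matusinski, derived from Schmeling's axiom T4 for transseries, requires of an element $f$ that every path $P$ of $f$ reach a log-atom: $P(n)\in\mathbb{R}^*\mathbb{L}$ for some $n$. Following Berarducci and Mantova, let $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$ be the class of all $f\in\mathbf{No}$ all of whose paths satisfy this condition. It is known that $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$ is a subfield of $\mathbf{No}$ containing $\mathbb{R}(\mathbb{L})$, that it is closed under $\exp$, $\log$ and sums of summable families, and that it is the largest exponential subfield of $\mathbf{No}$ satisfying ELT4. Our proofs use only its definition. The computation in the example generalizes as follows.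

\begin{lemma}\label{lem:difference}
Let $\partial,\partial'$ be surreal derivations and let $x\in\mathbf{No}$ satisfy $\partial x\neq\partial'x$. Then $x$ has a path $P$ with $\partial\mathfrak{p}_k\neq\partial'\mathfrak{p}_k$ for all $k$.
\end{lemma}

\begin{proof}
Suppose that $\partial y\neq\partial'y$. The terms of $y$ form a summable family with sum $y$, so by strong additivity $\partial t\ne\partial't$ for some term $t=r\exp\gamma$ of $y$. Then $\partial\exp\gamma\neq\partial'\exp\gamma$, and $\partial\gamma\neq\partial'\gamma$ by \eqref{eq:term}. Start with $y=x$, let $P(0)=t$, and repeat with $y=\gamma$.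
\end{proof}

Consequently two surreal derivations that agree on $\mathbb{L}$ agree on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$, and the converse holds because $\mathbb{L}\subseteq\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$. The field $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$ is thus the domain on which the recursion visibly reduces $\partial$ to its values on $\mathbb{L}$. Outside it some path never reaches $\mathbb{R}^*\mathbb{L}$, and the recursion along that path never ends in a prescribed value. The remaining axioms, above all (D4), might still force the value. This is the question posed in \cite{OWR}.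

\medskip
\noindent\textbf{Question.} \emph{Are there distinct surreal derivations on $\mathbf{No}$ with the same restriction to $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$?}
\medskip

The answer is yes. Surreal derivations exist \cite{BM}, and each of them can be perturbed.

\begin{theorem}\label{thm:A}
Let $\partial$ be a surreal derivation. There is a nonzero map $D:\mathbf{No}\to\mathbf{No}$ vanishing on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$ such that $\partial+aD$ is a surreal derivation for all sufficiently small $a\in\mathbf{No}$. Hence a proper class of surreal derivations agree with $\partial$ on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$.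
\end{theorem}

Here ``sufficiently small'' means $|a|\le a_0$ for some positive $a_0\in\mathbf{No}$. We work in NBG with global choice; a derivation is a class function, and a proper class of derivations is a family of pairwise distinct derivations indexed by a proper class.

Section~\ref{sec:example} shows on one nested monomial where the freedom comes from. Section~\ref{sec:tails} defines the map $D$ as a sum of weights over paths and states a sharp form of the result, Theorem~\ref{thm:B}. The main difficulty is that this sum must exist for every surreal number; this is proved in Sections~\ref{sec:compare} and~\ref{sec:summable}. Sections~\ref{sec:D} and~\ref{sec:perturb} establish the properties of $D$ and prove the two theorems.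

\section{Dominance, sums and the axiom T4}\label{sec:tools}

\subsection*{Dominance}
For $f,g\in\mathbf{No}$ with $g\neq0$ we write $f\preceq g$ if $|f|\le r|g|$ for some real $r>0$, and $f\prec g$ if $r|f|<|g|$ for all real $r>0$; in particular $0\prec g$. We write $f\asymp g$ if $f\neq 0$, $f\preceq g$ and $g\preceq f$, and $f\sim g$ if $f-g\prec g$. For nonzero $f,g$ these relations compare leading terms: $f\prec g$, $f\preceq g$, $f\asymp g$ hold when the leading monomial of $f$ is smaller than, at most, equal to that of $g$, and $f\sim g$ holds when the leading terms coincide. In particular $f\sim g$ implies that $f$ and $g$ have the same sign. If $f-g=\eta\neq0$, then $f$ and $g$ have the same terms at all monomials $\succ\eta$.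

A \emph{truncation} of $f$ is obtained by keeping the terms whose monomials lie in an upper segment of $\operatorname{supp}f$; it is \emph{proper} if it differs from $f$. The \emph{last term} of $f$, if it exists, is the term with the smallest monomial.

\subsection*{Standard facts}
A linearly ordered set is reverse well-ordered if and only if it contains no infinite strictly increasing sequence; every sequence in such a set has a subsequence that is constant or strictly decreasing. Every monomial in the support of the sum of a summable family lies in the support of some member. Moreover: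
\begin{itemize}
\item[(S1)] If $(h_i)_{i\in I}$ is summable and $I$ is the disjoint union of sets $I_j$, then each $(h_i)_{i\in I_j}$ is summable, and the family $(\sum_{i\in I_j}h_i)_j$ is summable with sum $\sum_{i\in I}h_i$.
\item[(S2)] If $(f_i)$ and $(g_j)$ are summable, then $(f_ig_j)_{i,j}$ is summable with sum $(\sum_if_i)(\sum_jg_j)$.
\item[(S3)] If $\epsilon\prec1$, then $(\epsilon^n/n!)_{n}$ is summable with sum $\exp\epsilon$.
\item[(S4)] If $A,B$ are subsets of $\mathbf{No}$ with $A<B$, there is $z\in\mathbf{No}$ with $A<z<B$.
\end{itemize}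
The map $\exp$ is an increasing isomorphism from $(\mathbf{No},+)$ onto $(\mathbf{No}^{>0},\cdot)$ extending the real exponential, and $\log f\prec f$ for $f>\mathbb{R}$. Every $g\in\mathbf{No}$ is uniquely $g=\gamma+r+\epsilon$ with $\gamma$ purely infinite, $r\in\mathbb{R}$, $\epsilon\prec1$; we call $\gamma$ the \emph{purely infinite part} of $g$. By (S3) the leading term of $\exp g$ is $e^r\exp\gamma$.

Let $P$ be a path. Each $\log\mathfrak{p}_i$ is purely infinite and nonzero, since $P(i+1)$ is one of its terms; hence $\log\mathfrak{p}_i\succ1$ for $i\geq 0$ and $\mathfrak{p}_i\succ1$ for $i\ge1$. Therefore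
\begin{equation}\label{eq:decrease}
\mathfrak{p}_{i+1}\preceq\log\mathfrak{p}_i\prec\mathfrak{p}_i\qquad\text{for }i\ge1,\text{ and for }i=0\text{ if }\mathfrak{p}_0\succ1 .
\end{equation}

\subsection*{Two results of Berarducci and Mantova}
We use the following from \cite{BM}.
\begin{itemize}
\item[(E)] Surreal derivations exist.
\item[(T4)] $\mathbf{No}$ is a field of transseries in the sense of Schmeling. In particular, for every path $P$, with $P(n)=r_n\exp(\gamma_n)$, there is $N$ such that for all $n\ge N$ the term $P(n+1)$ is the last term of $\gamma_n$ and $r_{n+1}=\pm1$.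
\end{itemize}
Axiom (T4) is the only structural information about $\mathbf{No}$ that goes beyond the standard facts. It is used three times: to describe the example of Section~\ref{sec:example}, to describe the paths that avoid $\mathbb{R}^*\mathbb{L}$ (Lemma~\ref{lem:endsintail}), and to obtain a rank for induction (Lemma~\ref{lem:rank}).

\subsection*{Derivations respect dominance}
Axiom (D4) enters through the next lemma.

\begin{lemma}\label{lem:H}
Let $\partial$ be a surreal derivation and $f\succ1$. If $g\prec f$, then $\partial g\prec\partial f$. If $g\preceq f$, then $\partial g\preceq\partial f$.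
\end{lemma}

\begin{proof}
Replacing $f$ by $-f$ if necessary, assume $f>\mathbb{R}$; then $\partial f>0$. Let $g\prec f$. For each $r\in\mathbb{R}$ we have $f-rg\sim f$, so $f-rg>\mathbb{R}$ and $\partial f>r\,\partial g$ by (D4). As $r$ runs over reals of both signs, this says $\partial g\prec\partial f$. If $g\asymp f$, write $g=cf+h$ with $c\in\mathbb{R}^*$ and $h\prec f$. Then $\partial g=c\,\partial f+\partial h$ with $\partial h\prec\partial f$, so $\partial g\asymp\partial f$.
\end{proof}

\section{A nested monomial}\label{sec:example}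

We first produce a path that avoids $\mathbb{R}^*\mathbb{L}$. Let $\lambda_n=\log_n\omega\in\mathbb{L}$ and $s_n=\sqrt{\lambda_n}=\exp(\frac12\lambda_{n+1})\in\mathfrak{M}$. The idea is to give a meaning to the infinite expression
\[
s_0+\exp\bigl(s_1+\exp(s_2+\exp(\cdots))\bigr).
\]
Stopping it at $s_m$, or at $2s_m$, gives lower and upper approximations, and (S4) provides a number between them.

\begin{proposition}\label{prop:example}
There is a path that never reaches $\mathbb{R}^*\mathbb{L}$. More precisely, there are $N\in\mathbb{N}$ and infinite monomials $\mathfrak{m}_n\notin\mathbb{L}$ such that, with $\sigma_n=s_{N+n+1}$,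
\begin{equation}\label{eq:example}
\log\mathfrak{m}_n=\sigma_n+\mathfrak{m}_{n+1},\qquad\mathfrak{m}_{n+1}\prec\sigma_n\qquad(n\ge0).
\end{equation}
\end{proposition}

\begin{proof}
Let $F_n(y)=s_n+\exp(y)$, an increasing function of $y$. For $m\ge n$ put
\[
x_{n,m}=F_n\circ\cdots\circ F_{m-1}(s_m),\qquad y_{n,m}=F_n\circ\cdots\circ F_{m-1}(2s_m),
\]
so that $x_{n,n}=s_n$ and $y_{n,n}=2s_n$. We have $s_m<F_m(s_{m+1})<F_m(2s_{m+1})$. Since $\frac12\lambda_{m+1}-2\sqrt{\lambda_{m+1}}>\mathbb{R}$, we also have
\begin{equation}\label{eq:small}
\exp(2s_{m+1})=\exp\bigl(2\sqrt{\lambda_{m+1}}\bigr)\prec\exp\bigl(\tfrac12\lambda_{m+1}\bigr)=s_m ,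
\end{equation}
and so $F_m(2s_{m+1})<2s_m$. Applying $F_n\circ\cdots\circ F_{m-1}$ to these inequalities gives $x_{n,m}<x_{n,m+1}<y_{n,m+1}<y_{n,m}$.

By (S4) there is $z_0$ with $x_{0,m}<z_0<y_{0,m}$ for all $m$. Suppose that $z_n$ satisfies $x_{n,m}<z_n<y_{n,m}$ for all $m\ge n$. For $m\ge n+1$ we have $x_{n,m}=F_n(x_{n+1,m})$ and $y_{n,m}=F_n(y_{n+1,m})$, so $\exp(x_{n+1,m})<z_n-s_n<\exp(y_{n+1,m})$. Hence $z_{n+1}=\log(z_n-s_n)$ is defined and lies between $x_{n+1,m}$ and $y_{n+1,m}$ for all $m\ge n+1$. This defines $z_n$ for all $n$, with $s_n<z_n<2s_n$. By \eqref{eq:small},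
\[
z_n=s_n+\exp(z_{n+1}),\qquad1\prec\exp(z_{n+1})\prec s_n .
\]

Let $\gamma_n$ be the purely infinite part of $z_{n+1}$ and let $P(n)=r_n\exp(\gamma_n)$, with $r_n>0$, be the leading term of $\exp(z_{n+1})$. Then $P(n)$ is the second term of $z_n$, and it is infinite. Thus the first two terms $s_{n+1}$ and $P(n+1)$ of $z_{n+1}$ are infinite, and they are the first two terms of $\gamma_n$. This shows that $P$ is a path of $z_0$, and that $\gamma_n$ is not a monomial, whence $\mathfrak{p}_n=\exp(\gamma_n)\notin\mathbb{L}$. Take $N$ as in (T4). For $n\ge N$ the term $P(n+1)$ is the last term of $\gamma_n$ and its coefficient, being positive, is $1$; so $\log\mathfrak{p}_n=s_{n+1}+\mathfrak{p}_{n+1}$. Put $\mathfrak{m}_n=\mathfrak{p}_{N+n}$.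
\end{proof}

We refer to the sequence in \eqref{eq:example} as the \emph{running example}. The only path of $\sigma_n$ is $(\sigma_n,\frac12\lambda_{N+n+2},\lambda_{N+n+3},\dots)$, so $\sigma_n\in\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$.

What do the axioms say about the derivative of $\mathfrak{m}_0$? Let $\partial$ be a surreal derivation. From \eqref{eq:example} we get $\partial\mathfrak{m}_n=\mathfrak{m}_n(\partial\sigma_n+\partial\mathfrak{m}_{n+1})$, and unfolding this $n+1$ times,
\[
\partial\mathfrak{m}_0=\sum_{i=0}^{n}\mathfrak{m}_0\cdots\mathfrak{m}_i\,\partial\sigma_i+\mathfrak{m}_0\cdots\mathfrak{m}_n\,\partial\mathfrak{m}_{n+1}.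
\]
The sum is known once $\partial$ is known on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$. The remainder is $\prec\mathfrak{m}_0\cdots\mathfrak{m}_n\,\partial\sigma_n$ by Lemma~\ref{lem:H}. Let $\partial'$ be a second surreal derivation that agrees with $\partial$ on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$, let $E=\partial'-\partial$ and $a=E\mathfrak{m}_0$. Then $E\mathfrak{m}_n=\mathfrak{m}_nE\mathfrak{m}_{n+1}$, and therefore
\begin{equation}\label{eq:heuristic}
E\mathfrak{m}_n=\frac{a}{\mathfrak{m}_0\cdots\mathfrak{m}_{n-1}},\qquad a\prec\mathfrak{m}_0\cdots\mathfrak{m}_n\,\partial\sigma_n\qquad\text{for all }n.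
\end{equation}
These are countably many upper bounds on $|a|$ by positive numbers. By (S4) they do not force $a=0$. So along this one sequence the axioms leave a free parameter, and one is led to guess that the answer to the question is yes.

It remains to realize the parameter by a map on all of $\mathbf{No}$. We normalize $a=1$ and look for a map $D$ satisfying (D1) and (D2), with $D\sigma_n=0$ and $D\mathfrak{m}_n=v_n:=1/(\mathfrak{m}_0\cdots\mathfrak{m}_{n-1})$; it should behave as a partial derivative with respect to $\mathfrak{m}_0$. On simple expressions the recursion along paths tells us what $D$ is. The monomial $\mathfrak{m}_0^2$ has logarithm $2\sigma_0+2\mathfrak{m}_1$, and the path $(\mathfrak{m}_0^2,2\mathfrak{m}_1,\mathfrak{m}_2,\dots)$ contributes $\mathfrak{m}_0^2\cdot2v_1=2\mathfrak{m}_0$. The monomial $\mathfrak{m}_0\mathfrak{m}_1$ has logarithm $\sigma_0+\mathfrak{m}_1+\sigma_1+\mathfrak{m}_2$, and the paths through $\mathfrak{m}_1$ and through $\mathfrak{m}_2$ contribute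
\[
\mathfrak{m}_0\mathfrak{m}_1v_1+\mathfrak{m}_0\mathfrak{m}_1v_2=\mathfrak{m}_1+1=\mathfrak{m}_1v_0+\mathfrak{m}_0v_1 .
\]
Both results agree with the Leibniz rule. In general we define $Dx$ as the sum of such contributions over all paths of $x$ that run into the sequence $(\mathfrak{m}_n)$, and give the other paths no contribution.

\section{Tails, weights and the sharp theorem}\label{sec:tails}

By (T4), every path that avoids $\mathbb{R}^*\mathbb{L}$ eventually has a shape similar to \eqref{eq:example}.

\begin{definition}\label{def:tail}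
A \emph{pre-tail} is a sequence $\tau=(\mathfrak{m}_n)_{n\ge0}$ of infinite monomials, none in $\mathbb{L}$, such that
\[
\log\mathfrak{m}_n=\varphi_n+\varepsilon_n\mathfrak{m}_{n+1},\qquad\varepsilon_n=\pm1,
\]
where every monomial of $\varphi_n$ is $\succ\mathfrak{m}_{n+1}$. A path $P$ \emph{ends in} $\tau$ if there are $k,n$ with $\mathfrak{p}_{k+i}=\mathfrak{m}_{n+i}$ for all $i\ge0$. The set of paths of $x$ that end in $\tau$ is denoted by $\mathcal{T}(x)$. A \emph{tail} is a pre-tail with $\mathcal{T}(\varphi_n)=\emptyset$ for all $n$.
\end{definition}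

In a pre-tail $\varepsilon_n\mathfrak{m}_{n+1}$ is the last term of $\log\mathfrak{m}_n$, and $\mathfrak{m}_{n+1}\preceq\log\mathfrak{m}_n\prec\mathfrak{m}_n$. Deleting finitely many initial $\mathfrak{m}_n$ gives a pre-tail with the same sets $\mathcal{T}(x)$. The condition $\mathcal{T}(\varphi_n)=\emptyset$ plays the role of the requirement $D\sigma_n=0$: without it $\varphi_n$ would contribute to $D\mathfrak{m}_n$, and the recursion for $D\mathfrak{m}_n$ would not reduce to a product. The condition costs nothing.

\begin{lemma}\label{lem:endsintail}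
Every path $P$ that never reaches $\mathbb{R}^*\mathbb{L}$ ends in a tail.
\end{lemma}

\begin{proof}
Take $N$ as in (T4) and let $\mathfrak{m}_i=\mathfrak{p}_{N+1+i}$. These monomials are infinite and not in $\mathbb{L}$, and the last term of $\log\mathfrak{m}_i$ is $\pm\mathfrak{m}_{i+1}$. So they form a pre-tail, and $P$ ends in it.

Suppose that $\mathcal{T}(\varphi_n)\neq\emptyset$ for infinitely many $n$. We build a new path. Start at $\mathfrak{m}_0$ and follow the pre-tail, passing from a term with monomial $\mathfrak{m}_n$ to $\varepsilon_n\mathfrak{m}_{n+1}$, up to some $\mathfrak{m}_{n_1}$ with $\mathcal{T}(\varphi_{n_1})\neq\emptyset$. Continue with a path in $\mathcal{T}(\varphi_{n_1})$ until its monomial is some $\mathfrak{m}_m$. Follow the pre-tail up to some $\mathfrak{m}_{n_2}$ with $n_2\ge m$ and $\mathcal{T}(\varphi_{n_2})\neq\emptyset$, continue with a path in $\mathcal{T}(\varphi_{n_2})$, and so on. Each round contains a step from a term with monomial $\mathfrak{m}_n$ to a term of $\varphi_n$, which is not the last term of $\log\mathfrak{m}_n$. There are infinitely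 many rounds, and this contradicts (T4). So $\mathcal{T}(\varphi_n)=\emptyset$ for all large $n$. Deleting finitely many $\mathfrak{m}_n$ leaves a tail, and $P$ ends in it.
\end{proof}

By Proposition~\ref{prop:example} and Lemma~\ref{lem:endsintail}, tails exist. \emph{From here to the end of Section~\ref{sec:D} we fix a tail $\tau=(\mathfrak{m}_n)$}, and we let $\mathcal{T}=\bigcup_x\mathcal{T}(x)$ be the class of all paths ending in $\tau$. If $P\in\mathcal{T}$, then $P^{(d)}\in\mathcal{T}$ for all $d$.

\begin{lemma}\label{lem:basic}
\begin{itemize}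
\item[(a)] If $x\in\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$, then $\mathcal{T}(x)=\emptyset$.
\item[(b)] If $Q\in\mathcal{T}$ and $Q(j)$ is a term of $\log\mathfrak{m}_n$, then $Q(j)=\varepsilon_n\mathfrak{m}_{n+1}$.
\item[(c)] If $P\in\mathcal{T}$ and $\mathfrak{p}_k=\mathfrak{m}_n$, then $P(k+i)=\varepsilon_{n+i-1}\mathfrak{m}_{n+i}$ for all $i\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A path that reaches $\mathbb{R}^*\mathbb{L}$ stays there, so it cannot end in a pre-tail, whose monomials are not in $\mathbb{L}$. (b) Otherwise $Q(j)$ is a term of $\varphi_n$, and $Q^{(j)}\in\mathcal{T}(\varphi_n)=\emptyset$. (c) Apply (b) repeatedly.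
\end{proof}

The argument for (a) applies to pre-tails; since $\sigma_n\in\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$, the running example is a tail, with $\varphi_n=\sigma_n$ and $\varepsilon_n=1$.

For $P\in\mathcal{T}$ let $k(P)$, the \emph{entry time} of $P$, be the least $k$ with $\mathfrak{p}_k\in\{\mathfrak{m}_n:n\ge0\}$. By Lemma~\ref{lem:basic}(c), $\mathfrak{p}_k\in\{\mathfrak{m}_n:n\geq 0\}$ for all $k\ge k(P)$, and
\begin{equation}\label{eq:entry}
k(P^{(d)})=\max(k(P)-d,0).
\end{equation}

\subsection*{Weights}
A map $D$ satisfying \eqref{eq:term}, additive and with $D\varphi_n=0$ must satisfy $D\mathfrak{m}_n=\varepsilon_n\mathfrak{m}_nD\mathfrak{m}_{n+1}$. Accordingly, let $v_0=1$ and $v_{n+1}=\varepsilon_nv_n/\mathfrak{m}_n$, so that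
\begin{equation}\label{eq:v}
v_n=\varepsilon_n\mathfrak{m}_nv_{n+1},\qquad|v_n|=\frac{1}{\mathfrak{m}_0\cdots\mathfrak{m}_{n-1}} .
\end{equation}
For $P\in\mathcal{T}$ choose $k\ge k(P)$, write $P(k)=r\mathfrak{m}_n$, and define the \emph{weight}
\[
w(P)=P(0)\cdots P(k-1)\,r\,v_n\in\mathbb{R}^*\mathfrak{M}.
\]
The index $n$ is determined by $k$, as $(\mathfrak{m}_n)$ is strictly decreasing. The weight does not depend on $k$: we have $P(k+1)=\varepsilon_n\mathfrak{m}_{n+1}$ by Lemma~\ref{lem:basic}(c), so passing from $k$ to $k+1$ replaces $rv_n$ by $r\mathfrak{m}_n\cdot\varepsilon_nv_{n+1}$, which equals $rv_n$ by \eqref{eq:v}. Computing $w(P)$ with some $k\ge\max(k(P),1)$ gives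
\begin{equation}\label{eq:w}
w(P)=P(0)\,w(P'),\qquad\text{hence}\qquad w(P)=P(0)\cdots P(d-1)\,w(P^{(d)}).
\end{equation}
Proposition~\ref{prop:summable} below shows that $(w(P))_{P\in\mathcal{T}(x)}$ is summable for every $x$. We may therefore define $D_\tau:\mathbf{No}\to\mathbf{No}$ by
\begin{equation}\label{eq:defD}
D_\tau x=\sum_{P\in\mathcal{T}(x)}w(P).
\end{equation}
By Lemma~\ref{lem:basic}(c) the set $\mathcal{T}(\mathfrak{m}_n)$ consists of the single path $(\mathfrak{m}_n,\varepsilon_n\mathfrak{m}_{n+1},\varepsilon_{n+1}\mathfrak{m}_{n+2},\dots)$, whose weight is $v_n$. Thus $D_\tau\mathfrak{m}_n=v_n\neq0$. Deleting $\mathfrak{m}_0$ from $\tau$ divides all weights, and hence $D_\tau$, by $v_1$. We can now state the sharp form of Theorem~\ref{thm:A}.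

\begin{theorem}\label{thm:B}
Let $\partial$ be a surreal derivation.
\begin{itemize}
\item[(1)] For every $x\notin\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$, the values $\partial'x$, where $\partial'$ ranges over the surreal derivations agreeing with $\partial$ on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$, form a proper class.
\item[(2)] For each tail $\tau=(\mathfrak{m}_n)$, the kernel of $D_\tau$ is exactly the class of all $x$ having no path ending in $\tau$; and for $a\in\mathbf{No}$ the map $\partial+aD_\tau$ is a surreal derivation if and only if $a\prec\partial\mathfrak{m}_n/D_\tau\mathfrak{m}_n$ for all $n$.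
\item[(3)] Let $\mathfrak{N}$ be the class of monomials occurring in tails. Two surreal derivations that agree on $\mathbb{L}\cup\mathfrak{N}$ are equal.
\end{itemize}
\end{theorem}

\section{Comparing weights}\label{sec:compare}

If $\mathfrak{p}_0\succ\mathfrak{q}_0$ always implied $w(P)\succ w(Q)$, summability of the weights would be inherited from the supports. This implication fails, because in $w(P)=P(0)w(P')$ the second factor can outweigh the first.

\begin{example}\label{ex:cross}
In the running example let $\mathfrak{p}=\exp(\mathfrak{m}_0+\mathfrak{m}_1)$ and $\mathfrak{q}=\exp(\mathfrak{m}_0)$, so $\mathfrak{p}\succ\mathfrak{q}$. Let $P=(\mathfrak{p},\mathfrak{m}_1,\mathfrak{m}_2,\dots)$ and $Q=(\mathfrak{q},\mathfrak{m}_0,\mathfrak{m}_1,\dots)$. Then $w(Q)=\mathfrak{q}$ and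
\[
w(P)=\mathfrak{p}/\mathfrak{m}_0=\exp(\mathfrak{m}_0+\mathfrak{m}_1-\sigma_0-\mathfrak{m}_1)=\mathfrak{q}\exp(-\sigma_0)\prec w(Q).
\]
Note that $\log\mathfrak{p}$ and $\log\mathfrak{q}$ agree down to the monomial $\mathfrak{m}_0$ of $Q(1)$. So $Q(1)$ is a term of $\log\mathfrak{p}$, and one can cross from $P$ to $Q$: the sequence $H=(\mathfrak{p},\mathfrak{m}_0,\mathfrak{m}_1,\dots)$ is a path in $\mathcal{T}$, of weight $\mathfrak{p}\succ w(Q)$.
\end{example}

The purpose of this section is to show that such a crossing always occurs, and that it occurs no later than the entry time of $P$. The starting point is a bound for how much the second factor can gain. A single weight $w(P)$ contains $v_n$, which involves $\mathfrak{m}_0$ and so is not controlled by $\mathfrak{p}_0$. In a ratio of weights the initial monomials of the tail cancel.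

\begin{lemma}\label{lem:ratio}
If $P,Q\in\mathcal{T}$ and $\mathfrak{p}_0,\mathfrak{q}_0\succ1$, then $\log|w(P)/w(Q)|\prec\max(\mathfrak{p}_0,\mathfrak{q}_0)$.
\end{lemma}

\begin{proof}
Let $\mathfrak{p}_k=\mathfrak{m}_n$ and $\mathfrak{q}_l=\mathfrak{m}_m$. For some real $c$,
\[
\log|w(P)/w(Q)|=c+\sum_{i<k}\log\mathfrak{p}_i-\sum_{i<l}\log\mathfrak{q}_i+\log|v_n/v_m| .
\]
We have $c\prec\mathfrak{p}_0$, and by \eqref{eq:decrease} $\log\mathfrak{p}_i\prec\mathfrak{p}_i\preceq\mathfrak{p}_0$ and $\log\mathfrak{q}_i\prec\mathfrak{q}_i\preceq\mathfrak{q}_0$. If $n<m$, then $\log|v_n/v_m|=\sum_{n\le i<m}\log\mathfrak{m}_i\prec\mathfrak{m}_n=\mathfrak{p}_k\preceq\mathfrak{p}_0$. If $m<n$, then $\log|v_n/v_m|=-\sum_{m\le i<n}\log\mathfrak{m}_i\prec\mathfrak{m}_m=\mathfrak{q}_l\preceq\mathfrak{q}_0$. If $n=m$, it is $0$.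
\end{proof}

So if the weights of $P'$ and $Q'$ compensate for the ratio $\mathfrak{p}_0/\mathfrak{q}_0$, the logarithm of this ratio is small, and $\log\mathfrak{p}_0$, $\log\mathfrak{q}_0$ share a long truncation.

\begin{lemma}\label{lem:onestep}
Let $P,Q\in\mathcal{T}$ with $\mathfrak{p}_0\succ\mathfrak{q}_0$ and $w(P)\preceq w(Q)$, and let $\eta=\log\mathfrak{p}_0-\log\mathfrak{q}_0>0$. Then $w(P')\prec w(Q')$ and $\eta\prec\max(\mathfrak{p}_1,\mathfrak{q}_1)$. If $\mathfrak{q}_1\succ\eta$, then $Q(1)$ is a term of $\log\mathfrak{p}_0$. If $\mathfrak{p}_1\succ\eta$, then $P(1)$ is a term of $\log\mathfrak{q}_0$.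
\end{lemma}

\begin{proof}
By \eqref{eq:w},
\[
\frac{w(Q')}{w(P')}=\frac{w(Q)}{w(P)}\cdot\frac{P(0)}{Q(0)}\succeq\frac{\mathfrak{p}_0}{\mathfrak{q}_0}=\exp\eta\succ1 .
\]
This gives the first claim, and also $0<\eta\le\log|w(Q')/w(P')|+c$ for some real $c$. The monomials $\mathfrak{p}_1,\mathfrak{q}_1$ are infinite, so Lemma~\ref{lem:ratio} applies to $Q',P'$ and gives the second claim. The last two claims hold because $\log\mathfrak{p}_0$ and $\log\mathfrak{q}_0$ have the same terms at monomials $\succ\eta$.
\end{proof}

At least one of the last two cases occurs. In the first we can cross from $P$ to $Q$. If it fails, the hypotheses of the lemma pass to $P',Q'$, and we iterate; see Figure~\ref{fig:cross}.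

\begin{lemma}[Crossing lemma]\label{lem:cross}
Let $P,Q\in\mathcal{T}$ with $\mathfrak{p}_0\succ\mathfrak{q}_0$ and $w(P)\preceq w(Q)$. Then there is $k$ with $1\le k\le k(P)$ such that
\begin{itemize}
\item[(i)] $\mathfrak{p}_i\succ\mathfrak{q}_i$ for $0\le i<k$;
\item[(ii)] $P(i)$ is a term of $\log\mathfrak{q}_{i-1}$ for $1\le i<k$;
\item[(iii)] $Q(k)$ is a term of $\log\mathfrak{p}_{k-1}$, and $\log\mathfrak{p}_{k-1}-\log\mathfrak{q}_{k-1}\prec\mathfrak{q}_k$.
\end{itemize}
In particular $k(P)\ge1$.
\end{lemma}

\begin{figure}[ht]
\centering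
\begin{tikzpicture}[xscale=2.3,yscale=1.5]
\node (p0) at (0,1) {$P(0)$}; \node (p1) at (1,1) {$P(1)$};
\node (p2) at (2,1) {$P(2)$}; \node (p3) at (3,1) {$P(3)$};
\node (q0) at (0,0) {$Q(0)$}; \node (q1) at (1,0) {$Q(1)$};
\node (q2) at (2,0) {$Q(2)$}; \node (q3) at (3,0) {$Q(3)$};
\draw[->] (p0)--(p1); \draw[->] (p1)--(p2); \draw[->] (p2)--(p3);
\draw[->] (q0)--(q1); \draw[->] (q1)--(q2); \draw[->] (q2)--(q3);
\draw[->,dashed] (q0)--(p1); \draw[->,dashed] (q1)--(p2);
\draw[->,very thick] (p2)--(q3);
\node[rotate=-90] at (0,0.5) {$\succ$};
\node[rotate=-90] at (1,0.5) {$\succ$};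
\node[rotate=-90] at (2,0.5) {$\succ$};
\end{tikzpicture}
\caption{The crossing lemma for two paths $P,Q$, with $k=3$. An arrow $t\to t'$ means that $t'$ is a term of the logarithm of the monomial of $t$. The terms of $P$ dominate those of $Q$ at the indices below $k$, the dashed arrows lead from $Q$ to $P$, and the thick arrow leads from $P$ to $Q$ at index $k$.}
\label{fig:cross}
\end{figure}

\begin{proof}
Consider the condition
\[
(C_i)\qquad\mathfrak{p}_i\succ\mathfrak{q}_i\quad\text{and}\quad w(P^{(i)})\preceq w(Q^{(i)}),
\]
which holds for $i=0$. Assume $(C_i)$, put $\eta_i=\log\mathfrak{p}_i-\log\mathfrak{q}_i$, and apply Lemma~\ref{lem:onestep} to $P^{(i)},Q^{(i)}$. In all cases $w(P^{(i+1)})\prec w(Q^{(i+1)})$. If $\mathfrak{q}_{i+1}\succ\eta_i$, we stop and set $k=i+1$; then (iii) holds. Otherwise $\mathfrak{q}_{i+1}\preceq\eta_i\prec\max(\mathfrak{p}_{i+1},\mathfrak{q}_{i+1})$ forces $\mathfrak{q}_{i+1}\preceq\eta_i\prec\mathfrak{p}_{i+1}$. Then $P(i+1)$ is a term of $\log\mathfrak{q}_i$ and $(C_{i+1})$ holds, and we continue. If the process stops at $k$, the earlier rounds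 give (i) and (ii).

\emph{The process stops.} Otherwise $(C_i)$ holds for all $i$. For $i\ge\max(k(P),k(Q))$ we have $\mathfrak{p}_i=\mathfrak{m}_n$ and $\mathfrak{q}_i=\mathfrak{m}_m$, with $m>n$ since $\mathfrak{p}_i\succ\mathfrak{q}_i$. As $|v_n/v_m|=\mathfrak{m}_n\cdots\mathfrak{m}_{m-1}\succ1$, we get $w(P^{(i)})\asymp v_n\succ v_m\asymp w(Q^{(i)})$, contradicting $(C_i)$.

\emph{It stops with $k\le k(P)$.} Suppose that it stops at $k=i+1$ with $i\ge k(P)$. Then $\mathfrak{p}_i=\mathfrak{m}_n$ for some $n$, and both $P(i+1)$ and $Q(i+1)$ are terms of $\log\mathfrak{m}_n$. By Lemma~\ref{lem:basic}(b) both equal $\varepsilon_n\mathfrak{m}_{n+1}$, and then $P^{(i+1)}=Q^{(i+1)}$ by Lemma~\ref{lem:basic}(c). This contradicts $w(P^{(i+1)})\prec w(Q^{(i+1)})$.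
\end{proof}

\section{Summability of the weights}\label{sec:summable}

One would like to prove summability for $x$ by induction, from summability for the numbers $\log\mathfrak{m}$ with $\mathfrak{m}\in\operatorname{supp}x$. Passing from $x$ to such a number is not a well-founded operation, since every path yields an infinite chain. By (T4), however, such a chain uses last terms from some point on. We therefore define a rank that drops when a non-last term is used. It should also drop at proper truncations, because the crossing lemma produces numbers that share truncations.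

Consider the following \emph{steps} $x\to y$ on $\mathbf{No}$:
\begin{itemize}
\item[(a)] $y$ is a proper truncation of $x$;
\item[(b)] $y=\log\mathfrak{m}$, where $r\mathfrak{m}$ is a term of $x$ that is not the last term;
\item[(c)] $y=\log\mathfrak{m}$, where $r\mathfrak{m}$ is the last term of $x$.
\end{itemize}
Steps of type (a) and (b) are \emph{strict}. Write $y<_*x$ if $y$ can be reached from $x$ by finitely many steps, at least one of them strict. This relation is transitive. It is set-like, that is, $\{y:y<_*x\}$ is a set for each $x$, since only set-many steps start at any number.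

\begin{lemma}\label{lem:rank}
The relation $<_*$ is well-founded.
\end{lemma}

\begin{proof}
Otherwise there is an infinite sequence of consecutive steps, starting at some $\zeta_0$, infinitely many of which are strict. If only finitely many steps are of type (b) or (c), then from some point on every step is a proper truncation. The order type of the support, an ordinal for the reverse order, then decreases strictly forever, which is impossible.

So there are infinitely many steps of type (b) or (c). Let $t_0,t_1,\dots$ be the terms used in them, in order, and let $\zeta_{n+1}$ be the logarithm of the monomial of $t_n$. Between reaching $\zeta_n$ and using $t_n$ only finitely many truncations are made, possibly none. Thus $t_n$ is a term of a truncation of $\zeta_n$, hence of $\zeta_n$, and $(t_n)$ is a path of $\zeta_0$. If at least one truncation is made after reaching $\zeta_n$ and before using $t_n$, then $t_n$ is a term of a proper truncation of $\zeta_n$; if $t_n$ is used in a step of type (b), it is a non-last term of a truncation of $\zeta_n$. In both cases $t_n$ is not the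 last term of $\zeta_n$. Each $n$ accounts for finitely many of the infinitely many strict steps, so one of these cases occurs for infinitely many $n$. This contradicts (T4).
\end{proof}

A well-founded set-like relation has an ordinal rank, defined by the recursion $\rho(x)=\sup\{\rho(y)+1:y<_*x\}$. If $x\to y$ is a step, then $z<_*y$ implies $z<_*x$, and so
\begin{equation}\label{eq:rank}
\rho(y)\le\rho(x)\ \text{ for every step }x\to y,\qquad\rho(y)<\rho(x)\ \text{ for every strict step.}
\end{equation}
For instance, $\rho(0)=0$, and $\rho(\lambda)=1$ for $\lambda\in\mathbb{L}$, because the only strict steps from the numbers $\log_n\lambda$ lead to $0$.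

\begin{proposition}\label{prop:summable}
For every $x\in\mathbf{No}$ the family $(w(P))_{P\in\mathcal{T}(x)}$ is summable.
\end{proposition}

\begin{proof}
Call a sequence $(P_i)_{i\in\mathbb{N}}$ of pairwise distinct elements of $\mathcal{T}(x)$ \emph{bad in $x$} if $w(P_0)\preceq w(P_1)\preceq\cdots$. Each weight is a nonzero real multiple of a monomial. If the family is not summable, then either these monomials contain an infinite strictly increasing sequence or one of them is attained by infinitely many paths; both cases yield a bad sequence in $x$. Subsequences of bad sequences are bad. Write $\mathfrak{p}_{i,m}$ for the monomial of $P_i(m)$, and call a bad sequence \emph{descending} if $\mathfrak{p}_{0,0}\succ\mathfrak{p}_{1,0}\succ\cdots$.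

Suppose that bad sequences exist, and let $\alpha$ be the least rank of a number in which there is one. The induction on the rank meets two obstacles. The paths may all start with the last term of $x$, and then passing to logarithms does not lower the rank; Step~1 shows that this cannot go on forever. Or they may start with infinitely many different terms, and then their shifts $P_i'$ are paths of different numbers; Step~2 glues these numbers into one, of rank at most $\alpha$, and uses the entry time as a second induction parameter.

\medskip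
\noindent\emph{Step 1: there is a descending bad sequence in some number of rank $\alpha$.} Suppose not, and let $(P_i)$ be bad in $x_0$ with $\rho(x_0)=\alpha$. The monomials $\mathfrak{p}_{i,0}$ lie in $\operatorname{supp}x_0$, so they have a constant or a strictly decreasing subsequence, and the second case is excluded by assumption. So there are an infinite set $I_0\subseteq\mathbb{N}$ and a term $R(0)$ of $x_0$ with $P_i(0)=R(0)$ for $i\in I_0$. Let $x_1=\log\mathfrak{r}_0$. The paths $P_i'$, $i\in I_0$, are pairwise distinct elements of $\mathcal{T}(x_1)$ with weights $w(P_i)/R(0)$, so they form a bad sequence in $x_1$. Thus $\rho(x_1)\ge\alpha$ by minimality of $\alpha$, and $\rho(x_1)\le\alpha$ by \eqref{eq:rank}. The same argument applies to $x_1$. Iterating, we obtain infinite sets $I_0\supseteq I_1\supseteq\cdots$ and a path $R$ of $x_0$ such that, with $x_{n+1}=\log\mathfrak{r}_n$,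
\[
P_i(m)=R(m)\ \text{ for }i\in I_n,\ m\le n,\qquad\text{and}\qquad\rho(x_n)=\alpha\ \text{ for all }n.
\]
By \eqref{eq:rank} the step $x_n\to x_{n+1}$ is not strict, so $R(n)$ is the last term of $x_n$ for every $n$.

At most one $P_i$ equals $R$. Pick $i$ in $I_0$ with $P:=P_i\neq R$, and let $d$ be least with $P(d)\neq R(d)$. Both are terms of $x_d$, and $R(d)$ is the last one, so $\mathfrak{p}_d\succ\mathfrak{r}_d$. We compare $P$ with a later member of the sequence that follows $R$ for a long time: pick $j>i$ in $I_{d+k(P)}$ and let $Q=P_j$, so that $Q(m)=R(m)$ for $m\le d+k(P)$. Since $P$ and $Q$ agree below $d$, the relation $w(P)\preceq w(Q)$ and \eqref{eq:w} give $w(P^{(d)})\preceq w(Q^{(d)})$. Lemma~\ref{lem:cross}, applied to $P^{(d)},Q^{(d)}$, gives $k$ with $1\le k\le k(P^{(d)})\le k(P)$. Put $l=d+k-1$. Then $Q(m)=R(m)$ for $m\le l+1$.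

By (iii), $\log\mathfrak{p}_l-x_{l+1}=\log\mathfrak{p}_l-\log\mathfrak{r}_l\prec\mathfrak{r}_{l+1}$, and $\mathfrak{r}_{l+1}$ is the smallest monomial of $x_{l+1}$. Hence $x_{l+1}$ is a truncation of $\log\mathfrak{p}_l$, and a proper one since $\mathfrak{p}_l\succ\mathfrak{r}_l$ by (i). Moreover $P(l)$ is a term of $x_l$: for $l=d$ this was noted above, and for $l>d$ it is a term of $\log\mathfrak{q}_{l-1}=\log\mathfrak{r}_{l-1}=x_l$ by (ii). So $x_l\to\log\mathfrak{p}_l\to x_{l+1}$ are steps, the second one strict, and \eqref{eq:rank} gives $\rho(x_{l+1})<\rho(\log\mathfrak{p}_l)\le\rho(x_l)=\alpha$. This contradicts $\rho(x_{l+1})=\alpha$.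

\medskip
\noindent\emph{Step 2: the contradiction.} Among all descending bad sequences in numbers of rank $\alpha$ choose one, $(P_i)$ in $x$, with $k(P_0)$ minimal. Lemma~\ref{lem:cross} applied to $P_0,P_1$ gives $k(P_0)\ge1$. Let $\gamma_i=\log\mathfrak{p}_{i,0}$. The term $P_i(0)$ is not the last term of $x$, because $P_{i+1}(0)$ is a term with a smaller monomial; so $\rho(\gamma_i)<\alpha$. For $i<j$ let $\eta_{ij}=\gamma_i-\gamma_j$. Lemma~\ref{lem:onestep} applied to $P_i,P_j$ gives
\begin{equation}\label{eq:step2}
w(P_i')\prec w(P_j'),\qquad\eta_{ij}\prec\max(\mathfrak{p}_{i,1},\mathfrak{p}_{j,1})\qquad(i<j).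
\end{equation}

Fix $i$, and let $J_i$ be the set of $j>i$ with $\mathfrak{p}_{j,1}\succ\eta_{ij}$. For $j\in J_i$ the term $P_j(1)$ is a term of $\gamma_i$ by Lemma~\ref{lem:onestep}, so $P_j'\in\mathcal{T}(\gamma_i)$. If $J_i$ were infinite, these paths, whose weights increase strictly by \eqref{eq:step2}, would form a bad sequence in $\gamma_i$, although $\rho(\gamma_i)<\alpha$. So $J_i$ is finite. Choose $0=i_0<i_1<\cdots$ with $i_{t+1}\notin J_{i_0}\cup\dots\cup J_{i_t}$, pass to this subsequence and renumber it; the path $P_0$ is unchanged. By \eqref{eq:step2} we now have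
\[
\mathfrak{p}_{j,1}\preceq\eta_{ij}\prec\mathfrak{p}_{i,1}\qquad(i<j).
\]
Thus $\gamma_i$ and $\gamma_j$ have the same terms at monomials $\succeq\mathfrak{p}_{i,1}$. Let $\theta_i$ be the truncation of $\gamma_i$ to the monomials $\succeq\mathfrak{p}_{i,1}$; its last term is $P_i(1)$. For $i<j$, the number $\theta_i$ is also the truncation of $\gamma_j$ to the monomials $\succeq\mathfrak{p}_{i,1}$, and $\mathfrak{p}_{j,1}\prec\mathfrak{p}_{i,1}$; so $\theta_i$ is a proper truncation of $\theta_j$.

Let $S=\bigcup_i\operatorname{supp}\theta_i$. Each $\operatorname{supp}\theta_i$ is an upper segment of $S$. A nonempty subset of $S$ meets some $\operatorname{supp}\theta_i$, and the largest element of the intersection is the largest element of the subset. So $S$ is reverse well-ordered, and there is a number $\theta$ whose terms are those of all the $\theta_i$; each $\theta_i$ is a truncation of $\theta$. Every $P_i'$ lies in $\mathcal{T}(\theta)$, the weights $w(P_i')$ increase strictly and the monomials $\mathfrak{p}_{i,1}$ decrease strictly. Hence $(P_i')$ is a descending bad sequence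 in $\theta$.

We claim that $\rho(\theta)\le\alpha$. Let $\theta\to z$ be a step. If $z$ is a proper truncation of $\theta$, its support misses a monomial $\mathfrak{n}$ of some $\theta_i$. All monomials of $z$ are then $\succ\mathfrak{n}$, so $z$ is a proper truncation of $\theta_i$, hence of $\gamma_i$. If $z=\log\mathfrak{m}$ with $r\mathfrak{m}$ a term of $\theta$, then $r\mathfrak{m}$ is a term of some $\theta_i$, hence a term of $\gamma_{i+1}$, and not the last one since $\mathfrak{p}_{i+1,1}\prec\mathfrak{m}$. In both cases there is a strict step $\gamma_{i'}\to z$ for some $i'$, and $\rho(z)<\rho(\gamma_{i'})<\alpha$. Every $y<_*\theta$ equals such a $z$ or is reached from it by steps, so $\rho(y)+1\le\rho(z)+1<\alpha$. This proves the claim.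

By minimality of $\alpha$ we have $\rho(\theta)=\alpha$. But $k(P_0')=k(P_0)-1$ by \eqref{eq:entry}, which contradicts the minimality of $k(P_0)$.
\end{proof}

\section{The derivation attached to a tail}\label{sec:D}

Write $D=D_\tau$ for the map defined by \eqref{eq:defD}.

\begin{proposition}\label{prop:D}
For every $a\in\mathbf{No}$ the map $aD$ satisfies \emph{(D1)} and \emph{(D2)}, and it vanishes on $\mathbb{R}$ and on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$.
\end{proposition}

\begin{proof}
By (S2), multiplication by $a$ preserves summable families and their sums, so it suffices to treat $a=1$. A real number has no paths, so $D\mathbb{R}=0$; and $D$ vanishes on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$ by Lemma~\ref{lem:basic}(a). Multiplying $g$ by $r\in\mathbb{R}^*$ multiplies the first term of each path, and hence each weight, by $r$; so $D(rg)=rDg$.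

\emph{Terms.} Let $r\in\mathbb{R}^*$ and let $\gamma$ be purely infinite. The elements of $\mathcal{T}(r\exp\gamma)$ are the paths $(r\exp\gamma,Q(0),Q(1),\dots)$ with $Q\in\mathcal{T}(\gamma)$, of weight $r\exp(\gamma)w(Q)$ by \eqref{eq:w}. Therefore
\begin{equation}\label{eq:Dterm}
D(r\exp\gamma)=r\exp(\gamma)\,D\gamma .
\end{equation}

\emph{Strong additivity.} Let $(g_j)$ be summable, and let $r_{j,\mathfrak{s}}$ be the coefficient of $\mathfrak{s}$ in $g_j$. We need the weights of all $g_j$ to be summable simultaneously, and terms may cancel in $\sum_jg_j$. So we apply Proposition~\ref{prop:summable} to $g^*=\sum_{\mathfrak{s}\in S}\mathfrak{s}$, where $S=\bigcup_j\operatorname{supp}g_j$ is reverse well-ordered. For $P\in\mathcal{T}(g_j)$ with $P(0)=r_{j,\mathfrak{s}}\mathfrak{s}$ put $P^*=(\mathfrak{s},P(1),P(2),\dots)\in\mathcal{T}(g^*)$; then $w(P)=r_{j,\mathfrak{s}}w(P^*)$. The fiber of the map $(j,P)\mapsto P^*$ over a path $U\in\mathcal{T}(g^*)$ with $U(0)=\mathfrak{s}$ has exactly one element for each $j$ with $\mathfrak{s}\in\operatorname{supp}g_j$, so it is finite. Since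 $(w(U))_{U\in\mathcal{T}(g^*)}$ is summable, so is the family $(w(P))_{(j,P)}$. We apply (S1) twice. Grouping by $j$ shows that $(Dg_j)_j$ is summable with the same sum as this family. Grouping by fibers gives
\[
\sum_jDg_j=\sum_{U\in\mathcal{T}(g^*)}\Bigl(\sum_jr_{j,U(0)}\Bigr)w(U).
\]
The number $c_U=\sum_jr_{j,U(0)}$ is the coefficient of $U(0)$ in $g=\sum_jg_j$. The elements of $\mathcal{T}(g)$ are the paths $(c_UU(0),U(1),\dots)$ with $c_U\neq0$, of weight $c_Uw(U)$. So the right-hand side is $Dg$.

\emph{Leibniz rule.} For monomials, \eqref{eq:Dterm} and additivity give $D(\mathfrak{s}\mathfrak{t})=\mathfrak{s}\mathfrak{t}\,(D\log\mathfrak{s}+D\log\mathfrak{t})=\mathfrak{t}D\mathfrak{s}+\mathfrak{s}D\mathfrak{t}$. Let $f=\sum_{\mathfrak{s}}f_{\mathfrak{s}}\mathfrak{s}$ and $g=\sum_{\mathfrak{t}}g_{\mathfrak{t}}\mathfrak{t}$ be normal forms. By strong additivity $(f_{\mathfrak{s}}D\mathfrak{s})$ and $(g_{\mathfrak{t}}D\mathfrak{t})$ are summable with sums $Df$ and $Dg$. By (S2) the families $(f_{\mathfrak{s}}g_{\mathfrak{t}}\mathfrak{s}\mathfrak{t})$, $(f_{\mathfrak{s}}D\mathfrak{s}\cdot g_{\mathfrak{t}}\mathfrak{t})$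 and $(f_{\mathfrak{s}}\mathfrak{s}\cdot g_{\mathfrak{t}}D\mathfrak{t})$ are summable with sums $fg$, $gDf$ and $fDg$. Strong additivity applied to the first family yields
\[
D(fg)=\sum_{\mathfrak{s},\mathfrak{t}}f_{\mathfrak{s}}g_{\mathfrak{t}}(\mathfrak{t}D\mathfrak{s}+\mathfrak{s}D\mathfrak{t})=gDf+fDg .
\]

\emph{Exponential.} For $\epsilon\prec1$, (S3), strong additivity and the Leibniz rule give
\[
D\exp\epsilon=\sum_{n\ge1}\frac{\epsilon^{n-1}}{(n-1)!}\,D\epsilon=\exp(\epsilon)\,D\epsilon .
\]
Write $g=\gamma+r+\epsilon$ with $\gamma$ purely infinite, $r\in\mathbb{R}$, $\epsilon\prec1$. Then $\exp g=e^r\exp(\gamma)\cdot\exp(\epsilon)$, and the Leibniz rule with \eqref{eq:Dterm} gives $D\exp g=\exp(g)(D\gamma+D\epsilon)=\exp(g)Dg$, as $Dr=0$.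
\end{proof}

The weights in \eqref{eq:defD} have signs, so they could cancel. The crossing lemma excludes cancellation at the leading monomial, by the mechanism seen in Example~\ref{ex:cross}.

\begin{proposition}\label{prop:kernel}
$\ker D=\{x\in\mathbf{No}:\mathcal{T}(x)=\emptyset\}$.
\end{proposition}

\begin{proof}
If $\mathcal{T}(x)=\emptyset$, then $Dx=0$. Let $\mathcal{T}(x)\neq\emptyset$. By Proposition~\ref{prop:summable} there is a largest monomial among those of the weights $w(P)$, $P\in\mathcal{T}(x)$. We show that only one path attains it; for this path $P$ we then have $Dx\sim w(P)\neq0$.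

Suppose that $P\neq Q$ both attain it, and let $d$ be least with $P(d)\neq Q(d)$. These are distinct terms of one number ($x$ if $d=0$, and $\log\mathfrak{p}_{d-1}$ otherwise), so their monomials differ, and we may assume $\mathfrak{p}_d\succ\mathfrak{q}_d$. By \eqref{eq:w}, $w(P^{(d)})\asymp w(Q^{(d)})$. Lemma~\ref{lem:cross} gives $k\ge1$ such that $Q(d+k)$ is a term of $\log\mathfrak{p}_{d+k-1}$ and $\mathfrak{p}_{d+i}\succ\mathfrak{q}_{d+i}$ for $i<k$. Hence
\[
H=(P(0),\dots,P(d+k-1),Q(d+k),Q(d+k+1),\dots)
\]
belongs to $\mathcal{T}(x)$. Since $H^{(d+k)}=Q^{(d+k)}$ and $P$, $Q$ agree below $d$, formula \eqref{eq:w} gives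
\[
w(H)=w(Q)\prod_{i<k}\frac{P(d+i)}{Q(d+i)}\succ w(Q),
\]
which contradicts the maximality of the monomial of $w(Q)$.
\end{proof}

\section{Perturbing a surreal derivation}\label{sec:perturb}

Let $\partial$ be a surreal derivation, $\tau=(\mathfrak{m}_n)$ a tail and $D=D_\tau$. The map $D$ is far from satisfying (D3) and (D4), but these two axioms survive any perturbation that is everywhere negligible compared with $\partial$. The point is that negligibility on the countably many $\mathfrak{m}_n$ propagates to all of $\mathbf{No}$: going backward along a path, $D$ is multiplied by exactly $P(i)$ at each step, and $\partial$ by at least that much. Put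
\[
q_n=\frac{\partial\mathfrak{m}_n}{D\mathfrak{m}_n}=\frac{\partial\mathfrak{m}_n}{v_n},\qquad A=\{a\in\mathbf{No}:a\prec q_n\text{ for all }n\}.
\]
The $q_n$ are nonzero by (D3), since $\mathfrak{m}_n\notin\mathbb{R}$.

\begin{proposition}\label{prop:perturb}
If $a\in A$, then $aDf\prec\partial f$ for all $f\notin\mathbb{R}$, and $\partial+aD$ is a surreal derivation.
\end{proposition}

\begin{proof}
Let $f\notin\mathbb{R}$; then $\partial f\neq0$, and we may assume $a\neq0$.

First let $f\succ1$, let $P\in\mathcal{T}(f)$, and let $P(k)=r\mathfrak{m}_n$ with $k\ge k(P)$. For every $i\ge0$ we have $P(i+1)\preceq\log\mathfrak{p}_i$ and $\log\mathfrak{p}_i\succ1$, so \eqref{eq:term} and Lemma~\ref{lem:H} give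
\[
\partial P(i)=P(i)\,\partial\log\mathfrak{p}_i\succeq P(i)\,\partial P(i+1).
\]
From $a\prec q_n$ we get $rav_n\prec r\,\partial\mathfrak{m}_n=\partial P(k)$. Therefore
\[
a\,w(P)=P(0)\cdots P(k-1)\,rav_n\prec P(0)\cdots P(k-1)\,\partial P(k)\preceq\partial P(0)\preceq\partial f,
\]
where the last relation is Lemma~\ref{lem:H} for $P(0)\preceq f$. If $Df\neq0$, its leading monomial is the monomial of some $w(P)$, and $aDf\asymp a\,w(P)\prec\partial f$. If $Df=0$, there is nothing to prove.

If $0\neq f\prec1$, then $1/f\succ1$, so $aD(1/f)\prec\partial(1/f)$. Both $\delta=\partial$ and $\delta=D$ satisfy $\delta(1/f)=-\delta f/f^2$, by the Leibniz rule and $\delta1=0$; multiplying by $-f^2$ gives $aDf\prec\partial f$. If $f\asymp1$, write $f=r+\epsilon$ with $r\in\mathbb{R}^*$ and $0\neq\epsilon\prec1$; then $Df=D\epsilon$ and $\partial f=\partial\epsilon$, and the previous case applies.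

Thus $(\partial+aD)f\sim\partial f$ for $f\notin\mathbb{R}$, so $(\partial+aD)f$ is nonzero and has the sign of $\partial f$; and $\partial+aD$ vanishes on $\mathbb{R}$. This gives (D3) and (D4). Axioms (D1) and (D2) hold for $\partial$, for $aD$ by Proposition~\ref{prop:D}, and hence for their sum.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Choose a tail $\tau$ and let $D=D_\tau$. It vanishes on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$ by Proposition~\ref{prop:D}, and $D\mathfrak{m}_0=1$. By (S4) there is $a_0>0$ below all the numbers $|q_n|/m$ with $n\ge0$ and $m\ge1$ integers. Every $a$ with $|a|\le a_0$ satisfies $m|a|<|q_n|$ for all $m,n$, so $a\in A$, and $\partial+aD$ is a surreal derivation by Proposition~\ref{prop:perturb}. The class $A$ is proper, since it contains the distinct numbers $a_0\omega^{-\beta}$ for all ordinals $\beta$. For $a\in A$ the derivation $\partial+aD$ agrees with $\partial$ on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$ and sends $\mathfrak{m}_0$ to $\partial\mathfrak{m}_0+a$, so distinct $a$ give distinct derivations.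
\end{proof}

Together with (E), this answers the question of Section~\ref{sec:question} affirmatively.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Let $x\notin\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$. Some path of $x$ never reaches $\mathbb{R}^*\mathbb{L}$, and by Lemma~\ref{lem:endsintail} it ends in a tail $\tau$. By Proposition~\ref{prop:kernel}, $D_\tau x\neq0$. The proof of Theorem~\ref{thm:A} applies to this tail: the class $A$ is proper, and the maps $\partial+aD_\tau$, $a\in A$, are surreal derivations agreeing with $\partial$ on $\mathbb{R}\langle\langle\mathbb{L}\rangle\rangle$. Their values $\partial x+aD_\tau x$ at $x$ are pairwise distinct.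

(2) The kernel is given by Proposition~\ref{prop:kernel}, and sufficiency of the condition $a\in A$ is Proposition~\ref{prop:perturb}. Conversely, let $\partial_a=\partial+aD$ be a surreal derivation. As in the derivation of \eqref{eq:heuristic}, the bound on $a$ comes from comparing $\mathfrak{m}_{n+1}$ with $\varphi_n$, on which $D$ vanishes. This requires $\varphi_n\neq0$, which holds for infinitely many $n$. Indeed, otherwise $\log\mathfrak{m}_n=\varepsilon_n\mathfrak{m}_{n+1}$ for all $n\ge N$, for some $N$; then $\varepsilon_n=1$ since $\log\mathfrak{m}_n>0$, so $\log_i\mathfrak{m}_N=\mathfrak{m}_{N+i}$ is an infinite monomial for all $i$, and $\mathfrak{m}_N\in\mathbb{L}$, contrary to Definition~\ref{def:tail}.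

Let $\varphi_n\neq0$; then $\varphi_n\succ\mathfrak{m}_{n+1}\succ1$. Since $\mathcal{T}(\varphi_n)=\emptyset$, we have $\partial_a\varphi_n=\partial\varphi_n$. Lemma~\ref{lem:H} for $\partial_a$ and for $\partial$ gives $\partial_a\mathfrak{m}_{n+1}\prec\partial\varphi_n$ and $\partial\mathfrak{m}_{n+1}\prec\partial\varphi_n$. Subtracting, $av_{n+1}\prec\partial\varphi_n$. With \eqref{eq:v},
\[
av_n=\varepsilon_n\mathfrak{m}_n\,av_{n+1}\prec\mathfrak{m}_n\,\partial\varphi_n\sim\mathfrak{m}_n(\partial\varphi_n+\varepsilon_n\partial\mathfrak{m}_{n+1})=\partial\mathfrak{m}_n ,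
\]
that is, $a\prec q_n$. To pass from infinitely many $n$ to all $n$, note that by \eqref{eq:term} and \eqref{eq:v}
\[
\frac{q_n}{q_{n+1}}=\frac{\mathfrak{m}_n\,\partial\log\mathfrak{m}_n}{\partial\mathfrak{m}_{n+1}}\cdot\frac{v_{n+1}}{v_n}=\varepsilon_n\,\frac{\partial\log\mathfrak{m}_n}{\partial\mathfrak{m}_{n+1}}\succeq1,
\]
by Lemma~\ref{lem:H} for $\mathfrak{m}_{n+1}\preceq\log\mathfrak{m}_n$. So $q_0\succeq q_1\succeq\cdots$. Given $n$, choose $n'\ge n$ with $\varphi_{n'}\neq0$; then $a\prec q_{n'}\preceq q_n$.

(3) Let $\partial,\partial'$ be surreal derivations agreeing on $\mathbb{L}\cup\mathfrak{N}$, and suppose that $\partial x\neq\partial'x$ for some $x$. Lemma~\ref{lem:difference} gives a path $P$ of $x$ with $\partial\mathfrak{p}_k\neq\partial'\mathfrak{p}_k$ for all $k$; so no $\mathfrak{p}_k$ lies in $\mathbb{L}\cup\mathfrak{N}$. Then $P$ never reaches $\mathbb{R}^*\mathbb{L}$, so by Lemma~\ref{lem:endsintail} it ends in a tail, and some $\mathfrak{p}_k$ lies in $\mathfrak{N}$. This is a contradiction.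
\end{proof}

\begin{remark}
When $\varphi_n\neq0$, the relation $\partial\mathfrak{m}_n\sim\mathfrak{m}_n\,\partial\varphi_n$ from the proof of part (2) gives $q_n\asymp\mathfrak{m}_0\cdots\mathfrak{m}_n\,\partial\varphi_n$. In the running example the condition $a\in A$ is therefore the necessary condition \eqref{eq:heuristic}: every value of $\partial'\mathfrak{m}_0-\partial\mathfrak{m}_0$ that the computation along the sequence $(\mathfrak{m}_n)$ allows is attained by a surreal derivation $\partial'$.
\end{remark}

\begin{thebibliography}{9}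

\bibitem{BM}
A.~Berarducci and V.~Mantova, \emph{Surreal numbers, derivations and transseries}, J. Eur. Math. Soc. \textbf{20} (2018).

\bibitem{OWR}
``Abstract. New striking analogies between H.~Hahn's fields of generalised series with real coefficients, G.~H.~Hardy's field of germs of real valued functions, a\dots'', \texttt{https://www.mfo.de/document/1651c/OWR\_2016\_60.pdf}.

\end{thebibliography}
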